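\title{One-relator absolute Galois pro-$p$ groups split over a Demushkin quotient}

\begin{abstract}
Let $p$ be a prime and let $F$ be a field of characteristic different from $p$ that contains all roots of unity of $p$-power order. Suppose that the absolute Galois group $G$ of $F$ is a finitely generated one-relator pro-$p$ group. By a theorem of W\"urfel, $G$ has a free normal subgroup $N$ such that $G/N$ is a Demushkin group and inflation from $G/N$ is an isomorphism on second cohomology. We prove that $N$ can be chosen so that $G\to G/N$ splits, and that the good choices are exactly those for which $\dim H^1(G/N,\mathbb{F}_p)$ equals the rank of the cup product form on $H^1(G,\mathbb{F}_p)$. Consequently $G$ is the free pro-$p$ product of a free pro-$p$ group and a Demushkin group defined by a product of commutators. The proof follows the $p$-adic second cohomology of open subgroups along chains of index-$p$ steps and recovers the section from Weiss's theorem on permutation lattices.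
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $p$ is a prime, subgroups of profinite groups are closed, homomorphisms are continuous, and $H^i(U)=H^i(U,\mathbb{F}_p)$ with trivial action on $\mathbb{F}_p$.

For a pro-$p$ group $G$, the dimension of $H^1(G)=\operatorname{Hom}(G,\mathbb{F}_p)$ is the minimal number of generators and the dimension of $H^2(G)$ is the minimal number of relations; $G$ is free if and only if $H^2(G)=0$. We call $G$ a \emph{one-relator} group if $\dim H^2(G)=1$. This is the first case beyond the free groups, and it comes with a bilinear form, the cup product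
\[
\cup\colon H^1(G)\times H^1(G)\to H^2(G)\simeq\mathbb{F}_p .
\]
A \emph{Demushkin group} is a one-relator pro-$p$ group of cohomological dimension $2$ for which this form is non-singular. The simplest example is $\mathbb{Z}_p^2=\langle x,y\mid [x,y]\rangle$. Degenerate forms are easy to produce: take a presentation of a Demushkin group $D$ and add $m$ generators that do not occur in the relator. The result is the free pro-$p$ product $G=D\amalg F_m$ (the coproduct in the category of pro-$p$ groups) of $D$ with the free pro-$p$ group $F_m$ of rank $m$. The normal closure $N$ of $F_m$ has quotient $G/N\cong D$, and the inclusion of $D$ splits the projection $G\to G/N$.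

For Galois groups a large part of this picture is a theorem. Write $G_F=\operatorname{Gal}(F_s/F)$ for the absolute Galois group of a field $F$ with separable closure $F_s$.

\begin{definition}\label{def:wurfel}
A \emph{W\"urfel subgroup} of a pro-$p$ group $G$ is a normal free pro-$p$ subgroup $N$ such that $G/N$ is a Demushkin group and the inflation map $H^2(S/N,\mathbb{Z}/p^n)\to H^2(S,\mathbb{Z}/p^n)$ is an isomorphism for every subgroup $S$ of $G$ containing $N$ and every $n\ge1$.
\end{definition}

\begin{theorem}[W\"urfel]\label{thm:wurfel}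
Let $F$ be a field of characteristic different from $p$ that contains all roots of unity of $p$-power order, and suppose that $G=G_F$ is a finitely generated one-relator pro-$p$ group. Then $G$ has a W\"urfel subgroup $N$. If $G\to G/N$ splits, then $G$ is a free pro-$p$ product of a Demushkin group and a free pro-$p$ group.
\end{theorem}

The question, posed in \cite{FbD}, is whether field theory enforces the splitting: \emph{for every field $F$ as in Theorem~\ref{thm:wurfel}, can the W\"urfel subgroup $N$ be taken so that $G\to G/N$ splits?} Group theory alone does not enforce it. For $p$ odd, the group $\langle x,y,z\mid[x,y]z^p\rangle$ has a cup product form of the same rank as $\mathbb{Z}_p^2\amalg\mathbb{Z}_p$ and the same Demushkin quotient $\mathbb{Z}_p^2$, yet it does not split over this quotient (Example~\ref{ex:torsion}). The choice of $N$ matters as well: a W\"urfel subgroup may kill too many generators (Example~\ref{ex:genustwo}). In $D\amalg F_m$ the subgroup $N$ kills exactly the generators dual to the radical of the form, and one is led to guess that the choices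 of $N$ with this property are the right ones. This is the case.

\begin{theorem}\label{thm:fields}
Let $F$ and $G=G_F$ be as in Theorem~\ref{thm:wurfel}. Then $G$ has a W\"urfel subgroup $N$ such that $G\to G/N$ splits. For a W\"urfel subgroup $N$, the map $G\to G/N$ splits if and only if $\dim H^1(G/N)$ equals the rank of the cup product form on $H^1(G)$. The isomorphism type of $G$ is determined by $\dim H^1(G)$ and this rank. The same holds for the maximal pro-$p$ quotient $G=G_F(p)$ of $G_F$ whenever it is a finitely generated one-relator group, $\operatorname{char}F\ne p$ and $F$ contains all roots of unity of $p$-power order.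
\end{theorem}

Field theory enters only through the following properties of a pro-$p$ group $G$. Here $\operatorname{cd}$ is the cohomological dimension, $\operatorname{res}$ is restriction and $\operatorname{cor}$ is corestriction.
\begin{enumerate}
\item[(A0)] $G$ is finitely generated, $\dim H^2(G)=1$, the cup product $H^1(G)\times H^1(G)\to H^2(G)$ is nonzero, and $\operatorname{cd}G\le2$.
\end{enumerate}
The other three properties are required for every open subgroup $U\le G$ and every $0\ne\theta\in H^1(U)$.
\begin{enumerate}
\item[(A1)] $H^1(U,\mathbb{Z}/p^n)\to H^1(U)$ is onto for all $n\ge1$.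
\item[(A2)] $\ker\bigl(\operatorname{res}\colon H^2(U)\to H^2(\ker\theta)\bigr)=\theta\cup H^1(U)$.
\item[(A3)] $\operatorname{im}\bigl(\operatorname{cor}\colon H^1(\ker\theta)\to H^1(U)\bigr)=\{x\in H^1(U):\theta\cup x=0\}$.
\end{enumerate}

\begin{proposition}\label{prop:axioms}
Let $F$ be a field of characteristic different from $p$ that contains all roots of unity of $p$-power order. If $G=G_F$ is a finitely generated one-relator pro-$p$ group, or more generally if $G=G_F(p)$ is a finitely generated one-relator group, then $G$ satisfies \textup{(A0)--(A3)}.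
\end{proposition}

Under (A1) the cup product on $H^1(U)$ is alternating. For $p$ odd this follows from anticommutativity. For $p=2$ the class $\chi\cup\chi$ is the obstruction to lifting $\chi$ to $\mathbb{Z}/4$ (its Bockstein), which vanishes by (A1). So for $G$ satisfying (A0)--(A3) the rank of the form on $H^1(G)$ is an even number $2g\ge2$. Let $\operatorname{Rad}(G)$ be the radical of the form and $m=\dim\operatorname{Rad}(G)=\dim H^1(G)-2g$. For a normal subgroup $N$ of $G$ consider the condition
\begin{enumerate}
\item[$(*)$] $G/N$ is Demushkin, $\operatorname{inf}\colon H^2(G/N)\to H^2(G)$ is bijective, and $\dim H^1(G/N)=2g$.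
\end{enumerate}

\begin{theorem}\label{thm:main}
Let $G$ be a pro-$p$ group satisfying \textup{(A0)--(A3)}.
\begin{enumerate}
\item[(1)] There is a normal subgroup $N$ of $G$ satisfying $(*)$.
\item[(2)] If $N$ satisfies $(*)$, then $N$ is free pro-$p$, $\operatorname{inf}\colon H^2(S/N,\mathbb{Z}/p^n)\to H^2(S,\mathbb{Z}/p^n)$ is an isomorphism for all subgroups $S\supseteq N$ and all $n\ge1$, and $G\to G/N$ splits.
\item[(3)] Conversely, if $G/N$ is Demushkin, $\operatorname{inf}\colon H^2(G/N)\to H^2(G)$ is bijective and $G\to G/N$ splits, then $\dim H^1(G/N)=2g$. So for a W\"urfel subgroup $N$ the map $G\to G/N$ splits if and only if $\dim H^1(G/N)=2g$. If $2g=2$, it splits for every W\"urfel subgroup.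
\item[(4)] $G\cong D\amalg F_m$, where $F_m$ is free pro-$p$ of rank $m$ and
\[
D=\langle x_1,\dots,x_{2g}\mid[x_1,x_2]\cdots[x_{2g-1},x_{2g}]\rangle .
\]
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:fields} is the combination of Proposition~\ref{prop:axioms} and Theorem~\ref{thm:main}. Section~\ref{sec:tools} collects standard facts and proves Proposition~\ref{prop:axioms}. Section~\ref{sec:lattice} introduces the lattice that detects a splitting, works out the smallest cases and states the plan of the proof, which is carried out in Sections~\ref{sec:mult}--\ref{sec:converse}.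

\section{Standard facts and the case of Galois groups}\label{sec:tools}

For an $\mathbb{F}_p$-vector space $X$ we write $X^*=\operatorname{Hom}(X,\mathbb{F}_p)$, and $Y^\perp\subset X^*$ for the annihilator of a subspace $Y\subset X$. If $V$ is normal in $U$, then $U/V$ acts on $H^i(V,\mathbb{Z}/p^n)$ by conjugation; in degree one $(g\chi)(x)=\chi(g^{-1}xg)$, and $g(a\cup b)=ga\cup gb$. A group acting on $X$ acts on $X^*$ by $(g\varphi)(x)=\varphi(g^{-1}x)$, so that $g(Y^\perp)=(gY)^\perp$. For a module $L$ over a group $P$, $L^P$ denotes the invariants and $L_P=L/\sum_{\gamma\in P}(\gamma-1)L$ the coinvariants.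

\subsection*{Cohomology of pro-$p$ groups}
Let $U$ be a pro-$p$ group.
\begin{enumerate}
\item[(C1)] $\operatorname{cd}U\le n$ if and only if $H^{n+1}(U)=0$, and then $\operatorname{cd}V\le n$ for all $V\le U$. If $\operatorname{cd}U\le2$, the functor $H^2(U,-)$ is right exact on finite $p$-primary modules.
\item[(C2)] Let $V\le U$ be open. Shapiro's lemma gives $H^i(V,\mathbb{Z}/p^n)=H^i(U,\mathbb{Z}/p^n[U/V])$, and $\operatorname{cor}$ is induced by the augmentation $\mathbb{Z}/p^n[U/V]\to\mathbb{Z}/p^n$. One has $\operatorname{cor}\circ\operatorname{res}=[U:V]$ and the \emph{projection formula} $\operatorname{cor}(\operatorname{res}a\cup b)=a\cup\operatorname{cor}b$. If $V$ is normal, $\operatorname{res}\circ\operatorname{cor}=\sum_{\gamma\in U/V}\gamma$. Corestriction commutes with conjugation, and with inflation from $U/B$ and $V/B$ when $B\subset V$ is normal in $U$.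
\item[(C3)] For $B$ normal in $U$ the \emph{five-term sequence} is exact:
\[
0\to H^1(U/B)\to H^1(U)\to H^1(B)^{U}\to H^2(U/B)\xrightarrow{\operatorname{inf}}H^2(U).
\]
\item[(C4)] If $B$ is the intersection of a downward directed family of open subgroups $U_j$, then $H^i(B,\mathbb{Z}/p^n)=\varinjlim H^i(U_j,\mathbb{Z}/p^n)$ along restriction.
\item[(C5)] If $\operatorname{cd}U<\infty$ and all $H^i(U)$ are finite, the Euler characteristic $\chi(U)=\sum(-1)^i\dim H^i(U)$ satisfies $\chi(V)=[U:V]\chi(U)$ for $V\le U$ open.
\item[(C6)] If $E\subset H^1(U)$ is a finite subspace and $W=\bigcap_{\theta\in E}\ker\theta$, then $U/W\cong E^*$, and the elements of $H^1(U)$ that vanish on $W$ are exactly those of $E$.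
\end{enumerate}

\begin{lemma}\label{lem:iso}
A homomorphism $\pi\colon E\to G$ of pro-$p$ groups that induces a bijection $H^1(G)\to H^1(E)$ and an injection $H^2(G)\to H^2(E)$ is an isomorphism.
\end{lemma}

\begin{proof}
A proper subgroup of $G$ lies in the kernel of a nonzero element of $H^1(G)$, so injectivity on $H^1$ makes $\pi$ onto. For $B=\ker\pi$, (C3) gives $H^1(B)^E=0$. A pro-$p$ group acting on a nonzero discrete $\mathbb{F}_p$-module has nonzero invariants, so $H^1(B)=0$ and $B=1$.
\end{proof}

\subsection*{Group rings}
A \emph{lattice} is a module that is finitely generated and free over $\mathbb{Z}_p$.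
\begin{enumerate}
\item[(R1)] For a finite $p$-group $P$ the rings $\mathbb{F}_p[P]$ and $\mathbb{Z}_p[P]$ are local with residue field $\mathbb{F}_p$. By Nakayama's lemma a finitely generated module $L$ over either ring is generated by $\dim L_P/p$ elements.
\item[(R2)] Let $C=\langle\tau\rangle$ have order $p$, let $\Lambda=\mathbb{F}_p[C]$ and $\mathcal{N}=\sum_{i<p}\tau^i$. Then $\Lambda=\mathbb{F}_p[\tau-1]/(\tau-1)^p$ and $\mathcal{N}=(\tau-1)^{p-1}$ in $\Lambda$. If $X$ is free of finite rank $n$ over $\Lambda$, then $X^C=\mathcal{N}X$ has dimension $n$, $\ker\mathcal{N}=(\tau-1)X$, and $X^*$ is free of rank $n$. A module $X=\bigoplus_wX_w$ whose summands are permuted by $C$ without fixed index $w$ is free.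
\item[(R3)] $\mathbb{Z}_p[C]/(\mathcal{N})=\mathcal{O}=\mathbb{Z}_p[\zeta_p]$ is a discrete valuation ring of rank $p-1$ over $\mathbb{Z}_p$, with uniformizer $\lambda=\zeta_p-1$, residue field $\mathbb{F}_p$ and $p\mathcal{O}=\lambda^{p-1}\mathcal{O}$. A $\mathbb{Z}_p[C]$-lattice killed by $\mathcal{N}$ is free over $\mathcal{O}$, with $\tau-1$ acting as $\lambda$. In $\overline{\mathbb{Q}}_p\otimes\mathcal{O}$ each nontrivial character of $C$ occurs once.
\end{enumerate}

\subsection*{Demushkin groups}
All Demushkin groups below are finitely generated, so that non-singular means non-degenerate. We use the following facts (\cite[I.4.5]{Serre}, \cite[Ch.~III, \S9]{NSW}).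
\begin{enumerate}
\item[(D1)] An infinite pro-$p$ group $\Delta$ with $h=\dim H^1(\Delta)<\infty$, $\dim H^2(\Delta)=1$ and non-degenerate cup product is a Poincar\'e group of dimension $2$, and so is every open subgroup $\Delta'$; in particular $\Delta$ and $\Delta'$ are Demushkin groups. If $h\ge2$, then $\Delta$ is automatically infinite, since its abelianization is a quotient of $\mathbb{Z}_p^h$ by one element.
\item[(D2)] For such $\Delta'\le\Delta$, the map $\operatorname{cor}\colon H^2(\Delta')\to H^2(\Delta)$ is onto by (C1) and (C2), hence bijective, and $\dim H^1(\Delta')-2=[\Delta:\Delta'](h-2)$ by (C5).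
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:axioms}]
Let $F(p)$ be the maximal pro-$p$ extension of $F$, so that $G=\operatorname{Gal}(F(p)/F)$ in both cases. We use the norm residue theorem \cite{Voevodsky} in the following form: if $L$ has characteristic different from $p$ and contains the $p$-th roots of unity, then $H^i(G_L)$ is spanned by cup products of $i$ elements of $H^1(G_L)=L^*/L^{*p}$. For $i=2$ this is the Merkurjev--Suslin theorem.

The group $F(p)^*$ is $p$-divisible, so $H^i(G_{F(p)})=0$ for $i\ge1$. An open subgroup of $G$ has the form $U=\operatorname{Gal}(F(p)/K)$ with $K/F$ finite, and the Hochschild--Serre spectral sequence shows that inflation $H^i(U)\to H^i(G_K)$ is bijective. It is compatible with $\operatorname{res}$, $\operatorname{cor}$ and cup products, and $\operatorname{Hom}(U,\mathbb{Z}/p^n)=\operatorname{Hom}(G_K,\mathbb{Z}/p^n)$. So we may compute with $G_K$.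

Fix a compatible system of primitive $p^n$-th roots of unity. Kummer theory identifies $H^1(G_K,\mathbb{Z}/p^n)$ with $K^*/K^{*p^n}$ and the reduction map with the projection $K^*/K^{*p^n}\to K^*/K^{*p}$. This is (A1). Next, $H^2(G_K)$ is the $p$-torsion subgroup ${}_p\!\operatorname{Br}K$ of the Brauer group, the cup product of the classes of $a,b\in K^*$ is up to sign the symbol algebra $(a,b)$, and $\operatorname{cor}$ on $H^1$ is the norm. If $\theta$ is the class of $a$, then $\ker\theta$ belongs to $K(\sqrt[p]{a})$, and (A2), (A3) are the classical facts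
\[
\ker\bigl({}_p\!\operatorname{Br}K\to\operatorname{Br}K(\sqrt[p]{a})\bigr)=\{(a,b):b\in K^*\},\qquad (a,b)=0\iff b\in N\bigl(K(\sqrt[p]{a})^*\bigr).
\]

It remains to prove (A0). Since $H^2(G)$ is one-dimensional and spanned by cup products, it has a generator $\alpha=y\cup z$, and the form is nonzero. The space $H^3(G)$ is spanned by triple products, hence by the classes $x\cup\alpha$ with $x\in H^1(G)$. If $x\cup H^1(G)=0$, then $x\cup\alpha=(x\cup y)\cup z=0$. Otherwise $\alpha=x\cup y'$ for some $y'$, and $x\cup\alpha=(x\cup x)\cup y'=0$ because the cup product is alternating. Thus $H^3(G)=0$ and $\operatorname{cd}G\le2$ by (C1).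
\end{proof}

\section{The lattice $\Omega_U$ and how it sees a complement}\label{sec:lattice}

From now on, unless a specific group is named, $G$ satisfies (A0)--(A3). For $U\le G$ open put
\[
X_U=H^2(U),\qquad\Omega_U=\varprojlim_nH^2(U,\mathbb{Z}/p^n).
\]
All groups $H^i(U,\mathbb{Z}/p^n)=H^i(G,\mathbb{Z}/p^n[G/U])$ are finite, because the groups $H^i(G)$ are finite and a finite $p$-primary $G$-module has all composition factors equal to $\mathbb{F}_p$. Inverse limits of exact sequences of these groups are therefore exact.

\begin{lemma}\label{lem:omega}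
Let $V\le U\le G$ be open.
\begin{enumerate}
\item[(a)] $\operatorname{cor}\colon X_V\to X_U$ is onto. In particular $X_U\ne0$.
\item[(b)] If $V$ is normal in $U$, corestriction induces isomorphisms $(X_V)_{U/V}\cong X_U$ and $(\Omega_V)_{U/V}\cong\Omega_U$.
\item[(c)] The sequence $0\to H^2(U,\mathbb{Z}/p^{n-1})\to H^2(U,\mathbb{Z}/p^n)\to H^2(U)\to0$ is exact. The module $\Omega_U$ is free over $\mathbb{Z}_p$ of rank $\dim X_U$, and $\Omega_U/p=X_U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply the right exact functor $H^2(U,-)$ to the augmentation $\mathbb{F}_p[U/V]\to\mathbb{F}_p$. The second assertion follows from $X_G\ne0$.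

(b) Apply $H^2(U,-)$ to the exact sequence of $U$-modules
\[
\bigoplus_{\gamma\in U/V}\mathbb{Z}/p^n[U/V]\longrightarrow\mathbb{Z}/p^n[U/V]\longrightarrow\mathbb{Z}/p^n\longrightarrow0,
\]
in which the $\gamma$-th summand is mapped by right multiplication by $\gamma-1$. Under Shapiro's lemma right multiplication by $U/V$ becomes the conjugation action, so $H^2(U,\mathbb{Z}/p^n)$ is the quotient of $H^2(V,\mathbb{Z}/p^n)$ by the images of all $\gamma-1$. Take $n=1$, or pass to the limit.

(c) In the long exact sequence of $0\to\mathbb{Z}/p^{n-1}\to\mathbb{Z}/p^n\to\mathbb{F}_p\to0$ the connecting map on $H^1(U)$ vanishes by (A1), and $H^3=0$. In the limit we obtain $0\to\Omega_U\xrightarrow{p}\Omega_U\to X_U\to0$. So the abelian pro-$p$ group $\Omega_U$ is torsion-free and generated by $\dim X_U$ elements and no fewer.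
\end{proof}

We now look at the group that the theorem predicts in the case $g=1$.

\begin{example}[the model]\label{ex:model}
Let $G=D\amalg F$ with $D=\langle x,y\mid[x,y]\rangle\cong\mathbb{Z}_p^2$ and $F$ free of finite rank, and let $S$ be open and normal in $G$. For a finite $p$-primary module $L$, the Mayer--Vietoris sequence of a free product shows that restriction $H^i(G,L)\to H^i(D,L)\oplus H^i(F,L)$ is onto for $i=1$ and bijective for $i=2$, where $H^2(F,L)=0$. For $L=\mathbb{Z}/p^n[G/S]$, Shapiro's lemma turns this into the statement that restriction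
\begin{equation}\label{eq:model}
H^i(S,\mathbb{Z}/p^n)\longrightarrow\bigoplus_{g\in G/SD}H^i(S\cap gDg^{-1},\mathbb{Z}/p^n)
\end{equation}
is onto for $i=1$ and bijective for $i=2$. Each $S\cap gDg^{-1}$ is isomorphic to $\mathbb{Z}_p^2$, so for $i=2$ each summand is $\mathbb{Z}/p^n$. The group $G$ permutes the summands as it permutes $G/SD$. The stabilizer $SD$ of the summand $g=1$ acts trivially on it, since $S$ acts trivially on $H^2(S,\mathbb{Z}/p^n)$ and $D$ centralizes $S\cap D$. Therefore
\[
\Omega_S\cong\mathbb{Z}_p[G/SD]:
\]
the lattice $\Omega_S$ has a basis permuted by $G/S$, and the stabilizer of a basis element is the image of $D$. Let $N$ be the normal closure of $F$, let $M\subset N$ be normal in $G$ and open in $N$. Then $MD$ is open of index $[N:M]$. As soon as $S$ is so small that $M\subset S\subset MD$, we have $SD=MD$, and $N/M$ permutes the basis simply transitively, so that $\Omega_S$ is free of rank one over $\mathbb{Z}_p[N/M]$.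
\end{example}

The proof of Theorem~\ref{thm:main}(2) reverses this computation: it shows that $\Omega_S$ is free of rank one over $\mathbb{Z}_p[N/M]$ for small $S$ and deduces that the image of $N$ has a complement in $G/S$. When $[N:M]=p$ the deduction can be done by hand.

\begin{example}[the case of index $p$]\label{ex:indexp}
Let $P$ be a finite $p$-group, $\bar N=\langle\nu\rangle$ a normal subgroup of order $p$, and $\Omega$ a $\mathbb{Z}_p[P]$-lattice with $\Omega\cong\mathbb{Z}_p[\bar N]$ over $\bar N$. Then $\bar N$ has a complement in $P$. Indeed, $\Omega/\Omega^{\bar N}\cong\mathbb{Z}_p[\bar N]/(\mathcal{N})=\mathcal{O}$ with $\nu$ acting as $\zeta_p$. A normal subgroup of order $p$ is central, so $P$ acts on this quotient $\mathcal{O}$-linearly, that is, through a homomorphism $\psi\colon P\to\mathcal{O}^\times$. The values of $\psi$ are roots of unity of $p$-power order in $\mathbb{Q}_p(\zeta_p)$, hence $p$-th roots of unity, because a primitive $p^2$-th root of unity has degree $p(p-1)$ over $\mathbb{Q}_p$. Since $\psi(\nu)=\zeta_p$, the subgroup $\ker\psi$ is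 a complement of $\bar N$.
\end{example}

The argument uses the lattice and not only its reduction $X_S$; this is why $\Omega_S$ is introduced. For larger $\bar N$, which need not be central, Weiss's theorem on permutation lattices replaces it (Section~\ref{sec:splitting}).

\subsection*{Plan of the proof}
Let $N$ satisfy $(*)$ and let $S\cap N=M$. If $\dim X_{SN}=1$, then $\Omega_S$ is cyclic over $\mathbb{Z}_p[N/M]$ by Lemma~\ref{lem:omega}(b) and (R1), and freeness amounts to the equality $\dim X_S=[N:M]$. We descend through steps $U\supset\ker\theta$ of index $p$,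
\[
G\supset\dots\supset SN\supset\dots\supset S .
\]
Section~\ref{sec:mult} computes how $\dim X_U$ changes in a step: it is unchanged if $\theta\cup H^1(U)=X_U$ (a \emph{full} step) and multiplied by $p$ if $\theta\cup H^1(U)=0$ (a \emph{radical} step). We want the steps above $SN$ to be full and those below $SN$ to be radical. The difficulty is to recognize radical elements. A corestriction argument shows only that the relevant $\theta$ is orthogonal to the classes inflated from the Demushkin quotient. One therefore needs the property ``orthogonal to these classes implies radical''. It holds for $G$ by $(*)$, and it must be carried along every step: Section~\ref{sec:radical} does this for radical steps and Section~\ref{sec:full} for full steps.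

\section{Multiplicities and full subspaces}\label{sec:mult}

For $U\le G$ open and $\theta\in H^1(U)$ put
\[
A_U(\theta)=\theta\cup H^1(U)\subset X_U,\qquad n_U(\theta)=\dim X_U-\dim A_U(\theta)=\dim A_U(\theta)^\perp .
\]
We call $\theta$ \emph{full} if $A_U(\theta)=X_U$, that is, $n_U(\theta)=0$, and \emph{radical} if $A_U(\theta)=0$, that is, $n_U(\theta)=\dim X_U$. The radical elements form a subspace $\operatorname{Rad}(U)$. No element is both full and radical, since $X_U\ne0$. If $t$ is radical, then $A_U(\eta+t)=A_U(\eta)$ and $n_U(\eta+t)=n_U(\eta)$ for all $\eta$.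

\begin{example}[dictionary for the model]\label{ex:dictionary}
In Example~\ref{ex:model} let $S\supseteq D$, and let $\mathcal{V}\subset H^1(G)$ be the plane of classes that vanish on $F$. Restriction identifies $\mathcal{V}$ with $H^1(D_g)$ for each conjugate $D_g=gDg^{-1}$. For $\eta\in H^1(S)$ and $g\in G/S$ let $\eta_g\in\mathcal{V}$ be the element with $\eta|_{D_g}=\eta_g|_{D_g}$, the \emph{value} of $\eta$ on the copy $D_g$. By \eqref{eq:model}, $X_S=\bigoplus_gH^2(D_g)$, cup products are computed copy by copy, and every family of values occurs. Hence $A_S(\eta)$ is the sum of the lines $H^2(D_g)$ with $\eta_g\ne0$, and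
\[
n_S(\eta)=\#\{g\in G/S:\eta_g=0\}.
\]
An element orthogonal to $\mathcal{V}|_S$ has all values zero and is radical, and $\operatorname{Rad}(S)$ consists of the elements that vanish on the normal closure of $D$. For $\theta\in H^1(S)$ and $w\in\mathcal{V}$, the space $A_S(\theta-w)^\perp\subset X_S^*$ is spanned by the coordinate forms of the copies on which $\theta$ has the value $w$; these spaces decompose $X_S^*$ as $w$ runs through $\mathcal{V}$.
\end{example}

In general there are no copies $D_g$ to begin with, but the numbers $n_U(\theta)$ behave as if there were. The first lemma interprets them as multiplicities of characters, which makes them additive. It rests on (A2) and on the torsion-freeness of $\Omega_U$. For $\theta\in H^1(U)$ let $\zeta_p^\theta$ be the character $g\mapsto\zeta_p^{\theta(g)}$ with values in $\overline{\mathbb{Q}}_p^{\,*}$.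

\begin{lemma}\label{lem:mult}
Let $E\subset H^1(U)$ be a subspace and $W=\bigcap_{\theta\in E}\ker\theta$. For $\theta\in E$, the character $\zeta_p^\theta$ of $U/W$ has multiplicity $n_U(\theta)$ in $\overline{\mathbb{Q}}_p\otimes\Omega_W$. Hence $\dim X_W=\sum_{\theta\in E}n_U(\theta)$, and for all $\eta\in H^1(U)$
\begin{equation}\label{eq:add}
n_W(\eta|_W)=\sum_{\theta\in E}n_U(\eta+\theta).
\end{equation}
\end{lemma}

\begin{proof}
By (C6) the characters of $U/W$ are the $\zeta_p^\theta$ with $\theta\in E$, and $\overline{\mathbb{Q}}_p\otimes\Omega_W$ is the direct sum of the corresponding eigenspaces. Passing to coinvariants under $\ker\theta/W$ keeps exactly the eigenspaces on which $\ker\theta/W$ acts trivially, among them that of $\zeta_p^\theta$. By Lemma~\ref{lem:omega}(b) the coinvariants are $\overline{\mathbb{Q}}_p\otimes\Omega_{\ker\theta}$. So we may assume $W=\ker\theta$. For $\theta=0$ the multiplicity is $\operatorname{rk}\Omega_U=\dim X_U=n_U(0)$.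

Let $\theta\ne0$, $L=\Omega_W$, $U/W=\langle\sigma\rangle$ and $I=(\sigma-1)L$. By (R3), $I$ is free over $\mathcal{O}$ of some rank $b$. The quotient $L/I\cong\Omega_U$ has trivial action, so each nontrivial character of $U/W$ has multiplicity $b$. We compute the image of $\mathcal{N}$ on $X_W=L/pL$ in two ways. First, $L/I$ is torsion-free, so $pL\cap I=pI=\lambda^{p-1}I$. As $\mathcal{N}=(\sigma-1)^{p-1}$ modulo $p$, the image of $\mathcal{N}$ is the image of $\lambda^{p-2}I$ in $L/pL$, which is $\lambda^{p-2}I/\lambda^{p-1}I$, of dimension $b$. Second, $\mathcal{N}=\operatorname{res}\circ\operatorname{cor}$ with $\operatorname{cor}$ onto, so the image is $\operatorname{res}X_U$, of dimension $n_U(\theta)$ by (A2). Thus $b=n_U(\theta)$. Summing the multiplicities gives $\dim X_W=\operatorname{rk}\Omega_W$.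

If $\eta\in E$, then $\eta|_W=0$ and \eqref{eq:add} is the formula for $\dim X_W$. If $\eta\notin E$, then $\eta|_W\ne0$; put $W'=W\cap\ker\eta$. By the first part for $(W,\mathbb{F}_p\eta|_W)$, the number $n_W(\eta|_W)$ is the multiplicity of the character $\zeta_p^{\eta|_W}$ of $W/W'$ in $\overline{\mathbb{Q}}_p\otimes\Omega_{W'}$. The characters of $U/W'$ that restrict to it are the $\zeta_p^{\eta+\theta}$ with $\theta\in E$, and they have multiplicities $n_U(\eta+\theta)$ by the first part for $(U,E+\mathbb{F}_p\eta)$.
\end{proof}

A subspace $\mathcal{V}\subset H^1(U)$ is \emph{full} if all its nonzero elements are full; it plays the role of the space of values. Put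
\[
\Theta_U(\mathcal{V})=\{m\in H^1(U):\mathcal{V}\cup m=0\}\supseteq\operatorname{Rad}(U).
\]
For the rest of this section fix a full subspace $\mathcal{V}$ and write $X=X_U$, $\Theta=\Theta_U(\mathcal{V})$.

\begin{lemma}\label{lem:ell}
The map $\ell\colon H^1(U)\to\operatorname{Hom}(\mathcal{V},X)$, $\ell(m)(w)=w\cup m$, is onto with kernel $\Theta$. For $U'=\bigcap_{w\in\mathcal{V}}\ker w$, the map $\operatorname{cor}\colon X_{U'}\to X$ is bijective.
\end{lemma}

\begin{proof}
The kernel is $\Theta$ by definition. Let $v_1,\dots,v_r$ be a basis of $\mathcal{V}$, let $E_j$ be the span of $v_1,\dots,v_j$ and $U_j=\bigcap_{i\le j}\ker v_i$. By Lemma~\ref{lem:mult}, $\dim X_{U_j}=\sum_{\theta\in E_j}n_U(\theta)=n_U(0)=\dim X$, so the surjection $\operatorname{cor}\colon X_{U_j}\to X$ is bijective; for $j=r$ this is the second assertion. By \eqref{eq:add}, $n_{U_j}(v_{j+1}|_{U_j})=\sum_{\theta\in E_j}n_U(v_{j+1}+\theta)=0$. The projection formula now gives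
\[
v_{j+1}\cup\operatorname{cor}H^1(U_j)=\operatorname{cor}\bigl(v_{j+1}|_{U_j}\cup H^1(U_j)\bigr)=\operatorname{cor}X_{U_j}=X,
\]
while $v_i\cup\operatorname{cor}H^1(U_j)=0$ for $i\le j$ because $v_i|_{U_j}=0$. Given $x_1,\dots,x_r\in X$, suppose $m$ satisfies $v_i\cup m=x_i$ for $i\le j$. Adding to $m$ a suitable element of $\operatorname{cor}H^1(U_j)$ achieves $v_{j+1}\cup m=x_{j+1}$ without disturbing the earlier equations. By induction $\ell$ is onto.
\end{proof}

We want the decomposition of $X^*$ by values seen in Example~\ref{ex:dictionary}. As long as $\Theta=\operatorname{Rad}(U)$ is not known, it is available only on a subspace. For $\theta\in H^1(U)$ and $w\in\mathcal{V}$ put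
\[
S_\theta=(\theta\cup\Theta)^\perp,\qquad S_\theta^{(w)}=A_U(\theta-w)^\perp .
\]
Since $(\theta-w)\cup\Theta=\theta\cup\Theta$, we have $S_\theta^{(w)}\subset S_\theta$. For $y\in\mathcal{V}^*$ and $x\in X$, Lemma~\ref{lem:ell} provides an element $m(y,x)\in H^1(U)$, unique modulo $\Theta$ and linear in $x$ modulo $\Theta$, with $w\cup m(y,x)=y(w)x$ for all $w\in\mathcal{V}$. Define a linear map
\[
c_\theta^y\colon S_\theta\to X^*,\qquad(c_\theta^y\varphi)(x)=\varphi\bigl(\theta\cup m(y,x)\bigr),
\]
which is well defined because $\varphi$ kills $\theta\cup\Theta$. In the model it is the diagonal operator with entries $y(\theta_g)$. An element $\varphi\in S_\theta^{(w)}$ satisfies $\varphi(\theta\cup m)=\varphi(w\cup m)$ for all $m$, so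
\begin{equation}\label{eq:eigen}
c_\theta^y\varphi=y(w)\varphi\qquad\text{for }\varphi\in S_\theta^{(w)} .
\end{equation}
Moreover $S_\theta\cap S_{\theta'}\subset S_{\theta+\theta'}$, and $c^y_{\theta+\theta'}=c^y_\theta+c^y_{\theta'}$ on $S_\theta\cap S_{\theta'}$.

\begin{lemma}\label{lem:decomp}
Let $\theta\in H^1(U)$.
\begin{enumerate}
\item[(a)] Let $Y\subset S_\theta$ be a subspace with $c_\theta^yY\subset Y$ for all $y\in\mathcal{V}^*$. If $\varphi_w\in S_\theta^{(w)}$ for $w\in\mathcal{V}$ and $\sum_w\varphi_w\in Y$, then $\varphi_w\in Y$ for every $w$.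
\item[(b)] $S_\theta=\bigoplus_{w\in\mathcal{V}}S_\theta^{(w)}$. In particular $\dim S_\theta=\sum_wn_U(\theta-w)$ and $c_\theta^yS_\theta\subset S_\theta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Applying the operators $c_\theta^y$ repeatedly and using \eqref{eq:eigen}, we get $\sum_wf(w)\varphi_w\in Y$ for every polynomial $f$ in linear forms on $\mathcal{V}$. If $y_1,\dots,y_r$ is a basis of $\mathcal{V}^*$, then $f(w)=\prod_j\bigl(1-(y_j(w)-y_j(w_0))^{p-1}\bigr)$ equals $1$ at $w_0$ and $0$ elsewhere. So $\varphi_{w_0}\in Y$.

(b) The sum is direct by (a) with $Y=0$. It remains to compare dimensions. Let $U'=\bigcap_{w\in\mathcal{V}}\ker w$. By \eqref{eq:add} and Lemma~\ref{lem:ell},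
\[
\sum_w\dim S_\theta^{(w)}=\sum_wn_U(\theta-w)=n_{U'}(\theta|_{U'})=\dim X-\dim A_{U'}(\theta|_{U'}).
\]
The bijection $\operatorname{cor}$ maps $A_{U'}(\theta|_{U'})$ onto $\theta\cup\operatorname{cor}H^1(U')$, and $\operatorname{cor}H^1(U')\subset\Theta$ by the projection formula. Hence $\dim A_{U'}(\theta|_{U'})\le\dim(\theta\cup\Theta)$ and $\sum_w\dim S_\theta^{(w)}\ge\dim S_\theta$. The last assertion follows from \eqref{eq:eigen}.
\end{proof}

The property that has to be propagated can now be named.

\begin{definition}\label{def:good}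
A \emph{good pair} is a pair $(U,\mathcal{V})$ with $U\le G$ open, $0\ne\mathcal{V}\subset H^1(U)$ full and $\Theta_U(\mathcal{V})=\operatorname{Rad}(U)$.
\end{definition}

If $\dim X_U=1$ and the cup product on $H^1(U)$ is nonzero, then $(U,\mathcal{V})$ is good for every complement $\mathcal{V}$ of $\operatorname{Rad}(U)$, because the form is non-degenerate on $\mathcal{V}$.

\section{The radical step}\label{sec:radical}

\begin{proposition}\label{prop:radical}
Let $(U,\mathcal{V})$ be a good pair, $0\ne z\in\operatorname{Rad}(U)$, $K=\ker z$, $C=U/K=\langle\tau\rangle$ and $\Lambda=\mathbb{F}_p[C]$.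
\begin{enumerate}
\item[(a)] $X_K$ is $\Lambda$-free of rank $\dim X_U$, the map $\operatorname{res}\colon X_U\to X_K$ is injective, and $X_K^C=\operatorname{res}X_U$.
\item[(b)] $\operatorname{Rad}(U)|_K\subset\operatorname{Rad}(K)$.
\item[(c)] Restriction $\mathcal{V}\to H^1(K)$ is injective and $(K,\mathcal{V}|_K)$ is good.
\item[(d)] For $0\ne v\in\mathcal{V}$ there is $u\in H^1(K)$ with $(\tau-1)u=v|_K$ and $X_K^*=\bigoplus_{w\in\mathcal{V}}A_K(u-w|_K)^\perp$, and $n_K(u-w|_K)$ depends only on $w+\mathbb{F}_pv$.
\end{enumerate}
\end{proposition}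

The element $u$ is the key, and it is the only place where (A3) is used. In the model with $F=\mathbb{Z}_p$ generated by $f$, with $K$ the kernel of the character dual to $f$ and $\tau$ the class of $f$, the copies are $D_i=f^iDf^{-i}$ for $i\in\mathbb{Z}/p$, and $(\tau\eta)_i=\eta_{i-1}$. So $(\tau-1)u=v$ forces $u_i=u_0-iv$: the element $u$ separates the $p$ copies. In general, $C$ permutes the eigenspaces of $u$ freely. This forces certain subspaces of $X_K^*$ to be $\Lambda$-free, and a free submodule that contains all invariants of a free module is the whole module.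

\begin{proof}
Let $n=\dim X_U$. By Lemma~\ref{lem:mult}, $\dim X_K=\sum_{a\in\mathbb{F}_p}n_U(az)=pn$. Since $(X_K)_C\cong X_U$, (R1) gives a surjection $\Lambda^n\to X_K$, which is bijective by dimension. The kernel of $\operatorname{res}$ is $z\cup H^1(U)=0$ by (A2), and $X_K^C=\mathcal{N}X_K=\operatorname{res}\operatorname{cor}X_K=\operatorname{res}X_U$. This proves (a). For $t\in\operatorname{Rad}(U)$, \eqref{eq:add} gives $n_K(t|_K)=\sum_an_U(t+az)=pn=\dim X_K$, which is (b). The kernel $\mathbb{F}_pz$ of restriction on $H^1(U)$ contains no full element, so it meets $\mathcal{V}$ trivially. For $0\ne w\in\mathcal{V}$ we have $n_K(w|_K)=\sum_an_U(w+az)=p\,n_U(w)=0$. Thus $\mathcal{V}|_K$ is full. We identify it with $\mathcal{V}$; the group $C$ fixes it pointwise. Put $\Theta=\Theta_K(\mathcal{V})$, a $C$-stable subspace, and let $S_\eta$, $S_\eta^{(w)}$, $c_\eta^y$ refer to $(K,\mathcal{V})$. It remains to prove (d) and $\Theta=\operatorname{Rad}(K)$.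

\medskip\noindent\emph{Step 1: $\mathcal{N}\Theta\subset\operatorname{Rad}(K)$.} For $m\in\Theta$ and $w\in\mathcal{V}$ we have $w\cup\operatorname{cor}m=\operatorname{cor}(w|_K\cup m)=0$. So $\operatorname{cor}m\in\Theta_U(\mathcal{V})=\operatorname{Rad}(U)$, and $\mathcal{N}m=\operatorname{res}\operatorname{cor}m\in\operatorname{Rad}(K)$ by (b).

\medskip\noindent\emph{Step 2: $\operatorname{res}y\cup\Theta=0$ for all $y\in H^1(U)$.} Since $(U,\mathcal{V})$ is good, $y\cup\Theta_U(\mathcal{V})=0$, and Lemma~\ref{lem:decomp}(b) for $U$ gives $\sum_wn_U(y-w)=n$. By Lemma~\ref{lem:decomp}(b) for $K$ and \eqref{eq:add},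
\[
\dim S_{\operatorname{res}y}=\sum_wn_K\bigl((y-w)|_K\bigr)=\sum_w\sum_an_U(y-w+az)=pn=\dim X_K .
\]
So $S_{\operatorname{res}y}=X_K^*$, which is the claim.

\medskip\noindent\emph{Step 3: let $\eta\in H^1(K)$ satisfy $(\tau-1)\eta\cup\Theta=0$. Then $S_\eta$ is $C$-stable, and if $S_\eta$ is $\Lambda$-free, then $\eta\cup\Theta=0$.} For $m\in\Theta$ we have $\tau(\eta\cup m)=\tau\eta\cup\tau m=\eta\cup\tau m$, because $\tau m\in\Theta$. So $\eta\cup\Theta$ and $S_\eta$ are $C$-stable, and $\mathcal{N}(\eta\cup m)=\eta\cup\mathcal{N}m=0$ by Step~1. By (R2), $\eta\cup\Theta\subset\ker\mathcal{N}=(\tau-1)X_K$, hence $S_\eta\supseteq((\tau-1)X_K)^\perp=(X_K^*)^C$, a space of dimension $n$. If $S_\eta$ is free, its rank is $\dim S_\eta^C=n$, so $\dim S_\eta=pn$ and $S_\eta=X_K^*$.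

\medskip\noindent\emph{Step 4: proof of (d), and $u\cup\Theta=0$.} Let $0\ne v\in\mathcal{V}$. As $z\cup v=0$, (A3) gives $u_0\in H^1(K)$ with $\operatorname{cor}u_0=v$. Put $u=(\tau-1)^{p-2}u_0$. Then $(\tau-1)u=\mathcal{N}u_0=\operatorname{res}\operatorname{cor}u_0=v$, and
\begin{equation}\label{eq:shift}
\tau S_u^{(w)}=A_K(\tau u-w)^\perp=A_K\bigl(u-(w-v)\bigr)^\perp=S_u^{(w-v)} .
\end{equation}
So $C$ permutes the summands of $S_u=\bigoplus_wS_u^{(w)}$ without fixed index, and $S_u$ is free by (R2). Since $v\cup\Theta=0$, Step~3 gives $u\cup\Theta=0$, that is, $S_u=X_K^*$. By \eqref{eq:shift}, $n_K(u-w)=\dim S_u^{(w)}$ is constant on cosets of $\mathbb{F}_pv$. This proves (d). Fix one such pair $v,u$.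

\medskip\noindent\emph{Step 5: $S_\eta=\bigoplus_w(S_\eta\cap S_u^{(w)})$ for every $\eta\in H^1(K)$.} As $u\cup\Theta=0$, we have $S_{\eta+u}=S_\eta$, and on this space $c_u^y=c_{\eta+u}^y-c_\eta^y$. Both operators on the right preserve $S_\eta$ by Lemma~\ref{lem:decomp}(b), so $c_u^yS_\eta\subset S_\eta$. Apply Lemma~\ref{lem:decomp}(a) to $\theta=u$ and $Y=S_\eta\subset X_K^*=\bigoplus_wS_u^{(w)}$.

\medskip\noindent\emph{Step 6: $\Theta\cup\Theta=0$.} The subspace $\Theta_0=\{\theta\in\Theta:\theta\cup\Theta=0\}$ is $C$-stable. If $\Theta_0\ne\Theta$, then, $\tau-1$ being nilpotent on $\Theta/\Theta_0$, there is $\theta\in\Theta\setminus\Theta_0$ with $(\tau-1)\theta\in\Theta_0$. By Step~3, $S_\theta$ is $C$-stable, so by \eqref{eq:shift} $\tau$ maps $S_\theta\cap S_u^{(w)}$ onto $S_\theta\cap S_u^{(w-v)}$. By Step~5 and (R2), $S_\theta$ is free, and Step~3 gives $\theta\cup\Theta=0$, a contradiction.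

\medskip\noindent\emph{Step 7: $\Theta=\operatorname{Rad}(K)$.} Otherwise there is, again by nilpotency, $\theta\in\Theta\setminus\operatorname{Rad}(K)$ with $(\tau-1)\theta\in\operatorname{Rad}(K)$. By Step~6, $X_K^*=S_\theta=\bigoplus_wS_\theta^{(w)}$, and each summand is $C$-stable: $\tau S_\theta^{(w)}=A_K(\tau\theta-w)^\perp=A_K(\theta-w)^\perp$. As $\theta$ is not radical, $S_\theta^{(0)}=A_K(\theta)^\perp\ne X_K^*$, so $S_\theta^{(w)}\ne0$ for some $w\ne0$. Since $X_K^*$ is free, $(X_K^*)^C=\mathcal{N}X_K^*$, and comparing summands gives $\mathcal{N}S_\theta^{(w)}=(S_\theta^{(w)})^C\ne0$. So there is $\varphi\in S_\theta^{(w)}$ with $\mathcal{N}\varphi\ne0$, that is, $\varphi$ does not vanish on $\mathcal{N}X_K=\operatorname{res}X_U$. As $w$ is full in $U$, there is $y\in H^1(U)$ with $\varphi(w\cup\operatorname{res}y)\ne0$. But $\varphi(w\cup\operatorname{res}y)=\varphi(\theta\cup\operatorname{res}y)$ because $\varphi\in S_\theta^{(w)}$, and $\theta\cup\operatorname{res}y=0$ by Step~2. This contradiction proves (c).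
\end{proof}

\begin{corollary}\label{cor:radical}
Let $(U,\mathcal{V})$ be good, $E\subset\operatorname{Rad}(U)$ a subspace and $W=\bigcap_{t\in E}\ker t$. Then $(W,\mathcal{V}|_W)$ is good, restriction is injective on $\mathcal{V}$ and on $X_U$, $\dim X_W=[U:W]\dim X_U$, and $\operatorname{Rad}(U)|_W\subset\operatorname{Rad}(W)$.
\end{corollary}

\begin{proof}
Let $t_1,\dots,t_r$ be a basis of $E$ and $W_j=\bigcap_{i\le j}\ker t_i$. The restriction of $t_{j+1}$ to $W_j$ is nonzero by (C6) and, inductively, radical by Proposition~\ref{prop:radical}(b). So the proposition applies to each step $W_j\supset W_{j+1}$.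
\end{proof}

Iterating radical steps indefinitely produces a canonical free quotient, which will be needed for the full step. For $K\le G$ open define the \emph{radical tower}
\[
K_0=K,\qquad K_{i+1}=\bigcap_{t\in\operatorname{Rad}(K_i)}\ker t,\qquad K_\infty=\bigcap_iK_i .
\]
If $K$ is normal in $U$, then so are all $K_i$ and $K_\infty$, since conjugation preserves cup products and hence radicals. For the model group $D\amalg F$, Example~\ref{ex:dictionary} shows that the tower is the preimage of the iterated Frattini series of $F$, so that $K_\infty$ is the normal closure of $D$ and $K/K_\infty=F$.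

\begin{lemma}\label{lem:tower}
Let $K\le G$ be open with $\dim X_K=1$ and nonzero cup product on $H^1(K)$, and let $\Gamma=K/K_\infty$.
\begin{enumerate}
\item[(a)] Inflation identifies $H^1(\Gamma)$ with $\operatorname{Rad}(K)$.
\item[(b)] $\Gamma$ is a free pro-$p$ group.
\item[(c)] If $0\ne\rho\in\operatorname{Rad}(K)$ and $L=\ker\rho$, then $K_\infty\subset L$ and every element of $\operatorname{Rad}(L)$ vanishes on $K_\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal{V}_0$ be a complement of $\operatorname{Rad}(K)$ in $H^1(K)$, so that $(K,\mathcal{V}_0)$ is good. By Corollary~\ref{cor:radical}, for all $i$ the pair $(K_i,\mathcal{V}_0|_{K_i})$ is good, restriction is injective on $\mathcal{V}_0$ and along $X_K\to X_{K_i}\to X_{K_{i+1}}$, and $\dim X_{K_i}=[K:K_i]$. The coinvariants of $X_{K_i}$ under $K/K_i$ are $X_K$, so $X_{K_i}$ is cyclic over $\mathbb{F}_p[K/K_i]$ by (R1), hence free of rank one. Its $K$-invariants are one-dimensional, so they equal $\operatorname{res}X_K$.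

(a) The elements of $\operatorname{Rad}(K)$ vanish on $K_1\supseteq K_\infty$. Let $\chi=w+\rho$ with $0\ne w\in\mathcal{V}_0$ and $\rho\in\operatorname{Rad}(K)$. Then $\chi|_{K_i}=w|_{K_i}\ne0$ for $i\ge1$. The sets $K_i\setminus\ker\chi$ are nonempty, compact and decreasing, so their intersection $K_\infty\setminus\ker\chi$ is nonempty.

(b) Since $\operatorname{Rad}(K_i)$ restricts to zero on $K_{i+1}$, (C4) and Lemma~\ref{lem:ell} give
\[
H^1(K_\infty)=\varinjlim H^1(K_i)/\operatorname{Rad}(K_i)=\varinjlim\operatorname{Hom}(\mathcal{V}_0,X_{K_i})=\operatorname{Hom}\bigl(\mathcal{V}_0,H^2(K_\infty)\bigr).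
\]
The identification is $\Gamma$-equivariant with trivial action on $\mathcal{V}_0$, because the elements of $\mathcal{V}_0$ are restricted from $K$. The space $H^2(K_\infty)$ is the increasing union of the $X_{K_i}$, so its $\Gamma$-invariants are $\operatorname{res}X_K$. Thus $H^1(K_\infty)^\Gamma=\operatorname{Hom}(\mathcal{V}_0,\operatorname{res}X_K)$, and $H^1(K)$ maps onto it by Lemma~\ref{lem:ell} for $(K,\mathcal{V}_0)$. By (C3), $\operatorname{inf}\colon H^2(\Gamma)\to X_K$ is injective. Its image restricts to zero in $H^2(K_\infty)$, and $X_K\to H^2(K_\infty)$ is injective. So $H^2(\Gamma)=0$.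

(c) We have $K_\infty\subset K_1\subset L$. By Proposition~\ref{prop:radical}, $(L,\mathcal{V}_0|_L)$ is good and $E=\operatorname{Rad}(K)|_L\subset\operatorname{Rad}(L)$. The common kernel of $E$ is $K_1$, so $\operatorname{Rad}(L)|_{K_1}\subset\operatorname{Rad}(K_1)$ by Corollary~\ref{cor:radical}, and $\operatorname{Rad}(K_1)$ vanishes on $K_2\supseteq K_\infty$.
\end{proof}

\section{The full step}\label{sec:full}

Suppose $U\le G$ is open, $N$ is normal in $U$, $\dim X_U=1$, $U/N$ is Demushkin and $\operatorname{inf}\colon H^2(U/N)\to X_U$ is bijective. Put $V_U=\operatorname{inf}H^1(U/N)$, the space of elements of $H^1(U)$ that vanish on $N$. Inflation preserves cup products, so the alternating form on $H^1(U)$ is non-degenerate on $V_U\ne0$; in particular $\dim V_U\ge2$ is even. Let $V_U^\circ$ be the orthogonal complement of $V_U$ for the cup product. Then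
\begin{equation}\label{eq:orth}
H^1(U)=V_U\oplus V_U^\circ,\qquad\operatorname{Rad}(U)\subset V_U^\circ .
\end{equation}

\begin{definition}\label{def:admissible}
In this situation $(U,N)$ is \emph{admissible} if $V_U^\circ=\operatorname{Rad}(U)$.
\end{definition}

If $(U,N)$ is admissible, then $(U,V_U)$ is a good pair. The pair $(G,N)$ is admissible if and only if $N$ satisfies $(*)$: by \eqref{eq:orth}, $V_G^\circ=\operatorname{Rad}(G)$ means $\dim H^1(G)-\dim V_G=m$, that is, $\dim V_G=2g$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]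
Choose a complement $V$ of $\operatorname{Rad}(G)$ in $H^1(G)$ and a minimal generating system $x_1,\dots,x_{2g},z_1,\dots,z_m$ of $G$ dual to a basis of $V$ followed by a basis of $\operatorname{Rad}(G)$. Let $r$ be the relator, let $N$ be the normal closure of the $z_j$, and let $\bar r$ be obtained from $r$ by setting $z_j=1$. Then $\Delta=G/N=\langle x_1,\dots,x_{2g}\mid\bar r\rangle$ has $\dim H^2(\Delta)\le1$, and $\operatorname{inf}H^1(\Delta)=V$, the space of elements vanishing on all $z_j$. The form is non-degenerate on $V$, so $\operatorname{inf}(a\cup b)=\operatorname{inf}a\cup\operatorname{inf}b\ne0$ for suitable $a,b\in H^1(\Delta)$. Hence $\dim H^2(\Delta)=1$, inflation is bijective on $H^2$, and the cup product of $\Delta$ is non-degenerate. By (D1), $\Delta$ is Demushkin.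
\end{proof}

\begin{proposition}\label{prop:full}
Let $(U,N)$ be admissible, $0\ne v\in V_U$ and $K=\ker v\supseteq N$. Then $(K,N)$ is admissible.
\end{proposition}

\begin{proof}
Write $V=V_U$, $T=\operatorname{Rad}(U)$, $r=\dim T$, $h=\dim V$, $C=U/K=\langle\sigma\rangle$.

\medskip\noindent\emph{Step 0: reduction to $\dim\operatorname{Rad}(K)=pr$.} As $v$ is full, $\dim X_K=\sum_an_U(av)=1$, and $\operatorname{cor}\colon X_K\to X_U$ is bijective. By (D1), $K/N$ is Demushkin. The map $\operatorname{cor}\circ\operatorname{inf}=\operatorname{inf}\circ\operatorname{cor}\colon H^2(K/N)\to X_U$ is bijective by (D2), so $\operatorname{inf}\colon H^2(K/N)\to X_K$ is injective, hence bijective. Thus \eqref{eq:orth} holds for $K$. By (C5), $\dim H^1(K)=2+p(h+r-2)$, and $\dim V_K=2+p(h-2)$ by (D2). So $\dim V_K^\circ=pr$, and we must show that the subspace $\operatorname{Rad}(K)$ of $V_K^\circ$ has dimension $pr$. If $r=0$ there is nothing to prove; let $r>0$.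

\medskip\noindent\emph{Step 1: restriction maps $T$ isomorphically onto $\operatorname{Rad}(K)^C$.} For $t\in T$, \eqref{eq:add} gives $n_K(t|_K)=\sum_an_U(t+av)=n_U(t)+\sum_{a\ne0}n_U(av)=1$, so $t|_K$ is radical; it is $C$-invariant, and $T\cap\mathbb{F}_pv=0$ gives injectivity. For surjectivity we determine $H^1(K)^C$. By (A1) there is a lift $\tilde v\colon U\to\mathbb{Z}/p^2$ of $v$. On $K$ it takes values in $p\mathbb{Z}/p^2$, and $\omega(k)=\tilde v(k)/p$ defines $\omega\in H^1(K)^C$. If $v(s)=1$, then $\omega(s^p)=1$, whereas the elements of $\operatorname{res}H^1(U)$ vanish at $s^p$. By (C3), $H^1(K)^C/\operatorname{res}H^1(U)$ embeds in $H^2(C)\simeq\mathbb{F}_p$, so $H^1(K)^C=\operatorname{res}H^1(U)\oplus\mathbb{F}_p\omega$. On $H^1$, corestriction is composition with the transfer, which sends $s$ to $s^p$ and $k\in K$ to $\prod_{i<p}s^{-i}ks^i$. So $\operatorname{cor}\omega$ takes the value $1$ at $s$ and $p\,\omega(k)=0$ at $k$, that is, $\operatorname{cor}\omega=v$. Let $\rho\in\operatorname{Rad}(K)^C$. After subtracting an element of $\operatorname{res}T$ we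 have $\rho=\operatorname{res}y+c\,\omega$ with $y\in V$, $c\in\mathbb{F}_p$, and $\operatorname{cor}\rho=py+cv=cv$. For $y'\in V$ we get $0=\operatorname{cor}(\rho\cup\operatorname{res}y')=c\,v\cup y'$, so $c=0$. Then $\rho=\operatorname{res}y\in V_K\cap\operatorname{Rad}(K)=0$.

\medskip\noindent\emph{Step 2: a lattice that lifts $\operatorname{Rad}(K)$.} Step~1 bounds $\dim\operatorname{Rad}(K)$ only from above, since many $\mathbb{F}_p[C]$-modules have $r$-dimensional invariants. Lattices are more rigid, and the radical tower of $K$ provides one. Let $\Gamma=K/K_\infty$, $Q=U/K_\infty$ and $A=\Gamma^{\mathrm{ab}}$. By Lemma~\ref{lem:tower}, $A$ is a lattice of rank $\dim\operatorname{Rad}(K)$, and $C=Q/\Gamma$ acts on it by conjugation. By Lemma~\ref{lem:tower}(a) and Step~1,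
\begin{equation}\label{eq:AC}
\operatorname{Hom}(A_C,\mathbb{F}_p)=\operatorname{Rad}(K)^C=\operatorname{res}T,\qquad\dim A_C/p=r .
\end{equation}
The lattices $\mathbb{Z}_p$, $\mathcal{O}$ and $\mathbb{Z}_p[C]$ all have $\dim A_C/p=1$, with ranks $1$, $p-1$ and $p$. For $\mathcal{O}$ the coinvariants $\mathcal{O}/\lambda$ are torsion; for $\mathbb{Z}_p$ an invariant element is nonzero in $A_C/p$. Steps 3 and 4 exclude these two defects, and Step~5 shows that the rank is then $pr$.

Both steps construct a character and must show that it descends to $Q$. For $0\ne t\in T$ let $K_t=\ker t\subset U$ and $L=K\cap K_t$. Proposition~\ref{prop:radical} for $(U,V)$ and $z=t$ shows that $(K_t,V|_{K_t})$ is good and $\dim X_{K_t}=p$. Now $L$ is the kernel of the full element $v|_{K_t}$, so $\dim X_L=p$ by Lemma~\ref{lem:mult}, and $L$ is also the kernel of $0\ne t|_K\in\operatorname{Rad}(K)$. By \eqref{eq:add} and Lemma~\ref{lem:tower}(c):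
\begin{equation}\label{eq:descend}
\text{if }\eta\in H^1(K_t)\text{ and }\sum_{a\in\mathbb{F}_p}n_{K_t}(\eta+av)=p,\text{ then }\eta|_L\in\operatorname{Rad}(L)\text{ and }\eta|_{K_\infty}=0 .
\end{equation}

\medskip\noindent\emph{Step 3: $A_C\cong\mathbb{Z}_p^r$.} We first show that every $0\ne t\in T$ lifts to a homomorphism $Q\to\mathbb{Z}/p^2$. Let $\tilde t\colon U\to\mathbb{Z}/p^2$ be a lift of $t$, given by (A1), and $\omega_t=\tilde t|_{K_t}/p\in H^1(K_t)$, a $U$-invariant class. The lift has to be corrected so as to vanish on $K_\infty$. For $w\in V$ the class $w\cup\omega_t$ is $U$-invariant, so it lies in $\operatorname{res}X_U$ by Proposition~\ref{prop:radical}(a). Since $\operatorname{res}$ is injective on the line $X_U$, the map $w\mapsto\operatorname{res}^{-1}(w\cup\omega_t)$ is a linear map $V\to X_U$, and by non-degeneracy it equals $w\mapsto w\cup y$ for some $y\in V$. Then $\omega'=\omega_t-y|_{K_t}$ lies in $\Theta_{K_t}(V)=\operatorname{Rad}(K_t)$, and $\sum_an_{K_t}(\omega'+av)=\sum_an_{K_t}(av)=p$. By \eqref{eq:descend}, $\omega'$ vanishes on $K_\infty$.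 The homomorphism $\tilde t-py\colon U\to\mathbb{Z}/p^2$ lifts $t$ and equals $p\omega'$ on $K_t\supseteq K_\infty$, so it factors through $Q$. Its restriction to $\Gamma$ is invariant under conjugation by $Q$ and factors through $A_C$. By \eqref{eq:AC}, every homomorphism $A_C\to\mathbb{F}_p$ lifts to $\mathbb{Z}/p^2$.

The torsion of $A_C$ is killed by $p$. Indeed, if $ka\in(\sigma-1)A$ with $0\ne k\in\mathbb{Z}_p$, then $k\mathcal{N}a=0$ for $\mathcal{N}=\sum_{i<p}\sigma^i$, so $\mathcal{N}a=0$ and $pa\in\mathcal{N}a+(\sigma-1)A=(\sigma-1)A$. If the torsion were nonzero, the projection onto a direct summand $\mathbb{F}_p$ of $A_C$ would not lift to $\mathbb{Z}/p^2$. So $A_C$ is torsion-free, of rank $r$ by \eqref{eq:AC}.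

\medskip\noindent\emph{Step 4: if $f\in\Gamma$ has $C$-invariant image in $A$, then $t(f)=0$ for all $t\in T$.} Both $v$ and $t$ vanish on $K_\infty$ and are characters of $Q$. Suppose $t(f)=1$ for some $t\in T$. Choose $s\in Q$ with $v(s)=1$; as $v(f)=0$, we may replace $s$ by $sf^{-t(s)}$ and assume $t(s)=0$. By hypothesis $c=s^{-1}f^{-1}sf$ lies in $[\Gamma,\Gamma]$. We construct a character that vanishes on $[\Gamma,\Gamma]$ but not at $c$. The class $\tau$ of $f$ generates $U/K_t$. Proposition~\ref{prop:radical}(d) for $(U,V)$ and $z=t$ gives $u\in H^1(K_t)$ with $(\tau-1)u=v|_{K_t}$ such that the function $w\mapsto n_{K_t}(u-w)$ on $V$ has sum $\dim X_{K_t}=p$ and is constant on the cosets of $\mathbb{F}_pv$. These cosets have $p$ elements, so the function is $1$ on exactly one coset $w_0+\mathbb{F}_pv$ and $0$ elsewhere. Replacing $u$ by $u-w_0|_{K_t}$ does not change $(\tau-1)u$ and gives $\sum_an_{K_t}(u+av)=p$. By \eqref{eq:descend}, $u$ is a character of $Q_t=K_t/K_\infty$, and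
\begin{equation}\label{eq:u}
u(f^{-1}kf)=u(k)+v(k)\qquad(k\in Q_t).
\end{equation}
On $\Gamma_t=\Gamma\cap Q_t$, a normal subgroup of $Q$, we have $v=0$. So $u|_{\Gamma_t}$ is invariant under conjugation by $f$ and by $\Gamma_t$, hence by $\Gamma=\langle f\rangle\Gamma_t$, and $u$ vanishes on $[\Gamma,\Gamma_t]$. In $\Gamma/[\Gamma,\Gamma_t]$ the image of $\Gamma_t$ is central with cyclic quotient, so this group is abelian and $[\Gamma,\Gamma_t]=[\Gamma,\Gamma]$. Thus $u(c)=0$. Now $s\in Q_t$ and $f^{-1}sf=sc$, so $u(f^{-1}sf)=u(s)$, while \eqref{eq:u} gives $u(f^{-1}sf)=u(s)+1$. This is a contradiction.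

\medskip\noindent\emph{Step 5: $\operatorname{rk}A=pr$.} By (R3), $I=(\sigma-1)A$ is free over $\mathcal{O}$ of some rank $b$, and $\operatorname{rk}A=r+(p-1)b$ by Step~3. As $pI\subset(\sigma-1)I$, the map $\sigma-1\colon A\to I$ induces a surjection $A_C/p\to I/(\sigma-1)I\simeq\mathbb{F}_p^b$. It is injective. For if $a\in A$ satisfies $(\sigma-1)a=(\sigma-1)^2a'$ with $a'\in A$, then $a-(\sigma-1)a'$ is $C$-invariant, so all $t\in T$ vanish on it by Step~4, and by \eqref{eq:AC} its class in $A_C/p$, which is the class of $a$, is zero. Hence $b=r$ and $\dim\operatorname{Rad}(K)=\operatorname{rk}A=pr$.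
\end{proof}

\begin{corollary}\label{cor:admissible}
If $N$ satisfies $(*)$, then $(S,N)$ is admissible for every open subgroup $S\supseteq N$ of $G$.
\end{corollary}

\begin{proof}
There is a chain $G=S_0\supset S_1\supset\dots\supset S_k=S$ with $S_{j+1}$ normal of index $p$ in $S_j$. Each $S_{j+1}$ is the kernel of a nonzero element of $H^1(S_j)$ that vanishes on $N$, that is, of $V_{S_j}$. Apply Proposition~\ref{prop:full} repeatedly.
\end{proof}

\section{Freeness, inflation and the section}\label{sec:splitting}

In this section $N$ satisfies $(*)$, and we prove Theorem~\ref{thm:main}(2).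

\subsection*{Freeness}
By (C4), $H^2(N)=\varinjlim X_S$ over the open $S\supseteq N$. Given such $S$, choose $0\ne v\in V_S$. It is full by Corollary~\ref{cor:admissible}, so $\operatorname{res}\colon X_S\to X_{\ker v}$ is zero by (A2), and $\ker v\supseteq N$. Hence $H^2(N)=0$ and $N$ is free.

\subsection*{Inflation}
For $S\supseteq N$ open and $n=1$, bijectivity is part of Corollary~\ref{cor:admissible}. For $n>1$ we use induction and compare, via inflation, the exact sequence
\[
H^1(S/N)\xrightarrow{\delta}H^2(S/N,\mathbb{Z}/p^{n-1})\to H^2(S/N,\mathbb{Z}/p^n)\to H^2(S/N)\to0,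
\]
where $\operatorname{cd}S/N=2$ gives the zero on the right, with the sequence of Lemma~\ref{lem:omega}(c) for $S$. We have $\operatorname{inf}\circ\delta=\delta\circ\operatorname{inf}=0$ by (A1) for $S$, and inflation is injective on $H^2(S/N,\mathbb{Z}/p^{n-1})$ by induction, so $\delta=0$. The five lemma applied to the two short exact sequences gives the claim for $n$. For an arbitrary subgroup $S\supseteq N$, take direct limits over the open $S'\supseteq S$, using (C4) for both sides.

\subsection*{The rank of $\Omega_S$}
Let $M\subset N$ be normal in $G$ and open in $N$, of index $p^k$. As in Example~\ref{ex:model}, the subgroup $S$ has to be small enough.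

\begin{lemma}\label{lem:rank}
There is an open normal subgroup $S$ of $G$ with $S\cap N=M$ and $\dim X_S=[N:M]$.
\end{lemma}

\begin{proof}
A nontrivial finite normal subgroup of a pro-$p$ group contains a central subgroup of order $p$. By induction there is a chain $N=M_0>M_1>\dots>M_k=M$ of normal subgroups of $G$ with successive indices $p$; fix isomorphisms $M_i/M_{i+1}\cong\mathbb{F}_p$. Since $N/M$ is finite, some open normal subgroup $S_0/M$ of $G/M$ meets it trivially. In this proof $S$ and $R$ denote open normal subgroups of $G$ lying between $M$ and $S_0$, so that $S\cap N=M$. Put $U_i(S)=SM_i$. Then $U_0(S)=SN$, $U_k(S)=S$, and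
\[
U_i(S)\cap N=M_i(S\cap N)=M_i,\qquad U_i(S)/M_i\cong SN/N,\qquad U_i(S)/U_{i+1}(S)\cong M_i/M_{i+1}.
\]
Let $\chi_i^S\in H^1(U_i(S))$ be the character with kernel $U_{i+1}(S)$ given by the last isomorphism. For $S\subset R$ we have $\chi_i^R|_{U_i(S)}=\chi_i^S$, as both vanish on $S$ and agree on $M_i$. Write $V_S$ for $V_{SN}$ and for its restriction to $U_i(S)$, which consists of the classes inflated from $U_i(S)/M_i\cong SN/N$. By Corollary~\ref{cor:admissible}, $(U_0(S),V_S)$ is good and $\dim X_{U_0(S)}=1$.

We construct $R_0\supseteq\dots\supseteq R_k$ such that for all $S\subset R_i$ and all $j<i$ the character $\chi_j^S$ is radical in $U_j(S)$. For such $S$, Proposition~\ref{prop:radical} shows that $(U_j(S),V_S)$ is good and $\dim X_{U_j(S)}=p^j$ for all $j\le i$. Then $S=R_k$ proves the lemma.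

Take $R_0=S_0$. Let $R=R_i$ be given, $i<k$. The idea is that $\chi_i^S$ is restricted from $U_i(R)$, while $V_S$ is killed by corestriction if $S$ is deep enough in $R$. Let $Y/N$ be the Frattini subgroup of $RN/N$, the common kernel of the elements of $H^1(RN/N)$; the group $Y$ is open and normal in $G$. Put $R_{i+1}=R\cap Y\supseteq M$ and let $S\subset R_{i+1}$, so that $SN\subset Y$. For $a\in H^1(SN/N)$ and $b\in H^1(RN/N)$ we have $\operatorname{res}b=0$, hence $\operatorname{cor}(a)\cup b=\operatorname{cor}(a\cup\operatorname{res}b)=0$. The cup product of the Demushkin group $RN/N$ is non-degenerate, so $\operatorname{cor}\colon H^1(SN/N)\to H^1(RN/N)$ is zero. Under $U_i(R)/M_i\cong RN/N$ the subgroup $U_i(S)/M_i$ corresponds to $SN/N$. Since corestriction commutes with inflation, $\operatorname{cor}\colon H^1(U_i(S))\to H^1(U_i(R))$ kills $V_S$. For $w\in V_S$ we get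
\[
\operatorname{cor}(\chi_i^S\cup w)=\chi_i^R\cup\operatorname{cor}w=0 .
\]
Both $S$ and $R$ are contained in $R_i$, so $\operatorname{cor}\colon X_{U_i(S)}\to X_{U_i(R)}$ is a surjection between spaces of dimension $p^i$, hence bijective. Therefore $\chi_i^S\cup V_S=0$, and $\chi_i^S\in\Theta_{U_i(S)}(V_S)=\operatorname{Rad}(U_i(S))$ because $(U_i(S),V_S)$ is good.
\end{proof}

\subsection*{The section}
A \emph{permutation lattice} for a finite group $P$ is a lattice isomorphic to $\mathbb{Z}_p[Z]$ for a finite $P$-set $Z$.

\begin{theorem}[Weiss {\cite[Thm.~2]{Weiss}}]\label{thm:weiss}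
Let $P$ be a finite $p$-group, $\bar N$ a normal subgroup, and $\Omega$ a $\mathbb{Z}_p[P]$-lattice that is free over $\mathbb{Z}_p[\bar N]$ and such that $\Omega^{\bar N}$ is a permutation lattice for $P/\bar N$. Then $\Omega$ is a permutation lattice for $P$.
\end{theorem}

\begin{lemma}\label{lem:finite}
If $M\subset N$ is normal in $G$ and open in $N$, then $G/M\to G/N$ splits.
\end{lemma}

\begin{proof}
Let $S$ be as in Lemma~\ref{lem:rank}, $P=G/S$ and $\bar N=SN/S\cong N/M$. By Lemma~\ref{lem:omega} and Corollary~\ref{cor:admissible}, $(\Omega_S)_{\bar N}\cong\Omega_{SN}\cong\mathbb{Z}_p$. By (R1) there is a surjection $\mathbb{Z}_p[\bar N]\to\Omega_S$, which is bijective because both sides are free over $\mathbb{Z}_p$ of rank $|\bar N|$. For a free module the norm $\sum_{\nu\in\bar N}\nu$ induces an isomorphism from the coinvariants onto the invariants, and it commutes with $P$ since $\bar N$ is normal. So $\Omega_S^{\bar N}\cong\Omega_{SN}$ as $P$-modules. The action on $\Omega_{SN}\cong\mathbb{Z}_p$ is trivial: the coinvariants are $\Omega_G\cong\mathbb{Z}_p$, and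 a quotient of $\mathbb{Z}_p$ by a nonzero submodule is finite. Thus $\Omega_S^{\bar N}$ is the permutation lattice of a one-point set, and $\Omega_S\cong\mathbb{Z}_p[Z]$ for a finite $P$-set $Z$ by Theorem~\ref{thm:weiss}.

The rank of $\mathbb{Z}_p[Z]_{\bar N}$ is the number of $\bar N$-orbits on $Z$, so $\bar N$ is transitive on $Z$; and $|Z|=\operatorname{rk}\Omega_S=|\bar N|$, so it is simply transitive. The stabilizer $P_0\le P$ of a point satisfies $P_0\cap\bar N=1$ and $P_0\bar N=P$. This gives a section $\kappa\colon G/SN=P/\bar N\cong P_0\subset G/S$. The natural map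
\[
G/M\longrightarrow G/S\times_{G/SN}G/N
\]
is an isomorphism: it is injective because $S\cap N=M$, and if $gSN=hSN$, say $h=gsn$ with $s\in S$, $n\in N$, then $gs$ maps to $(gS,hN)$. So $\delta\mapsto(\kappa(\bar\delta),\delta)$, with $\bar\delta$ the image of $\delta\in G/N$ in $G/SN$, is a section of $G/M\to G/N$.
\end{proof}

Let $\Sigma_M$ be the set of homomorphic sections of $G/M\to G/N$. It is nonempty by Lemma~\ref{lem:finite}, and finite because $G/N$ is finitely generated and each generator has at most $[N:M]$ possible images. The subgroups $M$ are directed under intersection, composition with $G/M'\to G/M$ maps $\Sigma_{M'}$ to $\Sigma_M$ for $M'\subset M$, and an inverse limit of nonempty finite sets is nonempty. The intersection of all $M$ is trivial, as one sees from $M=W\cap N$ with $W$ open and normal in $G$; so $\varprojlim G/M=G$. An element of $\varprojlim\Sigma_M$ is a section $G/N\to G$. This completes the proof of Theorem~\ref{thm:main}(2).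

\section{The converse and the free product decomposition}\label{sec:converse}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $D\le G$ be the image of a section, $V=V_G$, and $\alpha$ a generator of $H^2(G)$. The composite $D\to G\to G/N$ is an isomorphism, so inflation followed by restriction to $D$ is bijective. Hence $V\to H^1(D)$ is bijective and $\alpha|_D\ne0$. Let $t\in V^\circ$. Then $t|_D\cup H^1(D)=(t\cup V)|_D=0$, so $t|_D=0$ because $D$ is Demushkin. If $t$ were not radical, then $t\cup m=\alpha$ for some $m\in H^1(G)$, and $\alpha|_D=t|_D\cup m|_D=0$, a contradiction. So $(G,N)$ is admissible and $\dim V=2g$.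

A W\"urfel subgroup $N$ has Demushkin quotient and bijective inflation on $H^2$ (take $S=G$, $n=1$), so the equivalence follows from this and part (2). Finally, $V\cap\operatorname{Rad}(G)=0$ by \eqref{eq:orth}, so $2\le\dim V\le2g$. If $2g=2$, every W\"urfel subgroup satisfies $(*)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(4)]
Let $N$ satisfy $(*)$ and let $D$ be the image of a section; they exist by parts (1) and (2). With $V$ and $\alpha$ as in the previous proof, $V\to H^1(D)$ is bijective, $\operatorname{Rad}(G)|_D=0$ and $\alpha|_D\ne0$. Since $H^1(G)=V\oplus\operatorname{Rad}(G)$ and $G\to H^1(G)^*$ is onto by (C6), there are $z_1,\dots,z_m\in G$ on which $V$ vanishes and which are dual to a basis of $\operatorname{Rad}(G)$. Let $\pi\colon E=D\amalg F_m\to G$ be the inclusion on $D$ and send a basis of $F_m$ to $z_1,\dots,z_m$. By the universal property, $H^1(E)=H^1(D)\oplus H^1(F_m)$, and $\pi$ maps $V$ and $\operatorname{Rad}(G)$ bijectively onto the two summands. The map $H^2(G)\to H^2(E)$ is injective because its composite with restriction to $D$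 sends $\alpha$ to $\alpha|_D\ne0$. By Lemma~\ref{lem:iso}, $\pi$ is an isomorphism.

Every $\chi\in H^1(D)$ extends to $G$, so by (A1) it lifts to a homomorphism $D\to\mathbb{Z}/p^n$ for all $n$. A direct summand $\mathbb{Z}/p^j$ of $D^{\mathrm{ab}}$ would give a $\chi$ that does not lift to $\mathbb{Z}/p^{j+1}$, so $D^{\mathrm{ab}}$ is torsion-free. In the Demushkin--Labute classification \cite{Labute} this is the case of invariant $q=0$, and a Demushkin group with $2g$ generators and $q=0$ has the stated presentation.
\end{proof}

\section{Two examples}\label{sec:examples}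

Both examples use the following observation. If $N$ is the normal closure of elements $z_1,\dots,z_j$ that belong to a minimal generating system of a pro-$p$ group $G$, then $\operatorname{inf}\colon H^2(G/N)\to H^2(G)$ is injective. Indeed, an element of $H^1(N)^G$ is determined by its values at the $z_i$, and all values are attained by restrictions from $G$; so $H^1(G)\to H^1(N)^G$ is onto and (C3) applies.

\begin{example}[condition $(*)$ alone does not force the splitting]\label{ex:torsion}
Let $p$ be odd, $G=\langle x,y,z\mid[x,y]z^p\rangle$ and $N$ the normal closure of $z$. The presentation is minimal and the relator is nontrivial, so $\dim H^1(G)=3$ and $\dim H^2(G)=1$. The quotient $G/N\cong\mathbb{Z}_p^2$ is Demushkin, and inflation on $H^2$ is injective, hence bijective. The cup product is therefore a nonzero alternating form on a three-dimensional space, of rank $2$, and $(*)$ holds. Suppose $D\cong\mathbb{Z}_p^2$ is the image of a section, and map $D\amalg\mathbb{Z}_p\to G$ by the inclusion of $D$ and a generator to $z$. On $H^1$, the classes dual to $x,y$ go to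 a basis of $H^1(D)$ and vanish at $z$, while the class dual to $z$ has value $1$ at $z$; so the map is bijective on $H^1$. It is injective on $H^2$ as in the proof of Theorem~\ref{thm:main}(4). By Lemma~\ref{lem:iso}, $G\cong\mathbb{Z}_p^2\amalg\mathbb{Z}_p$, which has abelianization $\mathbb{Z}_p^3$, whereas $G^{\mathrm{ab}}\cong\mathbb{Z}_p^2\oplus\mathbb{Z}/p$. So $G\to G/N$ does not split. Here (A1) fails: the class dual to $z$ does not lift to $\mathbb{Z}/p^2$.
\end{example}

\begin{example}[a W\"urfel subgroup without splitting]\label{ex:genustwo}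
Let $G=\langle x_1,\dots,x_4\mid[x_1,x_2][x_3,x_4]\rangle$, a Demushkin group with $2g=4$, and let $N$ be the normal closure of $x_3,x_4$, so that $G/N\cong\mathbb{Z}_p^2$. We check that $G$ satisfies (A0)--(A3) and that $N$ is a W\"urfel subgroup; then $G\to G/N$ does not split by Theorem~\ref{thm:main}(3). Nothing is asserted about whether this $G$ is a Galois group.

Property (A0) holds for a Demushkin group. Let $U\le G$ be open, hence Demushkin by (D1). Since $G^{\mathrm{ab}}$ is torsion-free, the sequence of Lemma~\ref{lem:omega}(c) is exact for $G$ and $|H^2(G,\mathbb{Z}/p^n)|=p^n$. The long exact sequences give $|H^2(U,\mathbb{Z}/p^n)|\le p^n$, with equality for all $n$ only if all connecting maps $H^1(U)\to H^2(U,\mathbb{Z}/p^{n-1})$ vanish; and equality holds because corestriction to $G$ is onto by (C1) and (C2). This is (A1). Let $0\ne\theta\in H^1(U)$ and $K=\ker\theta$. As $\operatorname{cor}\colon H^2(K)\to H^2(U)$ is bijective and $\operatorname{cor}\circ\operatorname{res}=p=0$, restriction is zero on $H^2(U)=\theta\cup H^1(U)$, which is (A2). The formula $x\cup\operatorname{cor}m=\operatorname{cor}(\operatorname{res}x\cup m)$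 and non-degeneracy on $K$ show that the orthogonal complement of $\operatorname{cor}H^1(K)$ is $\ker\operatorname{res}=\mathbb{F}_p\theta$; non-degeneracy on $U$ then gives (A3).

Since $N$ has infinite index and restriction on $H^2$ vanishes in each step of index $p$, (C4) gives $H^2(N)=0$, so $N$ is free. Inflation $H^2(G/N)\to H^2(G)$ is injective, hence bijective. For open $S\supseteq N$ the corestrictions from $S$ to $G$ and from $S/N$ to $G/N$ are bijective on $H^2$ by (D2) and commute with inflation, so $H^2(S/N)\to H^2(S)$ is bijective. The passage to coefficients $\mathbb{Z}/p^n$ and to arbitrary $S\supseteq N$ in Section~\ref{sec:splitting} uses only this, (A1) and $\operatorname{cd}S/N=2$ for open $S$. So under (A0)--(A3) the condition $\dim H^1(G/N)=2g$ in Theorem~\ref{thm:main}(3) is a genuine restriction on the choice of $N$.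
\end{example}

\begin{thebibliography}{9}

\bibitem{FbD}
\emph{Free-by-Demushkin pro-$p$ groups}, \texttt{http://pz.mat.unb.br/demnew9.pdf}.

\bibitem{Labute}
Labute, Canad. J. Math. \textbf{19} (1967).

\bibitem{NSW}
Neukirch, Schmidt, Wingberg, \emph{Cohomology of Number Fields}.

\bibitem{Serre}
Serre, \emph{Galois Cohomology}.

\bibitem{Voevodsky}
Voevodsky, Ann. of Math. \textbf{174} (2011).

\bibitem{Weiss}
A. Weiss, \emph{Rigidity of $p$-adic $p$-torsion}, Ann. of Math. \textbf{127} (1988).

\end{thebibliography}
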